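# Invariants of a cycle of matrices and the degrees of generators of Hilbert ideals

## 1. A swap in characteristic 2, by hand

Let $\mathbb F$ be a field of characteristic $2$ and let $\sigma$ be the generator of $\mathbb Z/2$, acting on $\mathbb F[x_1,y_1,\dots,x_n,y_n]$ by $x_i\leftrightarrow y_i$ for all $i$ at once. The invariants are spanned by orbit sums of monomials. In degree one we find $s_i=x_i+y_i$; in degree two, for instance, $x_iy_i$ and $x_ix_j+y_iy_j$. Now take $n=3$ and look at
$$f=x_1x_2x_3+y_1y_2y_3 .$$

Is $f$ a polynomial in invariants of smaller degree? The action preserves the degree in each pair $(x_i,y_i)$ separately, so only products of invariants of complementary multidegrees matter, and since one of the two factors then has degree one, they are spanned by products of $s_i$ with an orbit sum in the two other pairs. For example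
$$(x_1+y_1)(x_2x_3+y_2y_3)=(x_1x_2x_3+y_1y_2y_3)+(y_1x_2x_3+x_1y_2y_3).$$
Each such product is a sum of exactly two orbit sums. Hence every decomposable element of multidegree $(1,1,1)$ has coefficients, in the basis of orbit sums, that add up to $0$ in characteristic $2$. For $f$ they add up to $1$. So $f$ is a necessary generator of the invariant ring, in degree $3>2=|\mathbb Z/2|$. With $n$ pairs the same count works: a product of two orbit sums in complementary sets of pairs is again a sum of two orbit sums, so $x_1\cdots x_n+y_1\cdots y_n$ is a necessary generator for every $n$. The group stays fixed, and the degrees of the generators are unbounded.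

Next allow arbitrary polynomials as coefficients. Then
$$x_1x_2x_3+y_1y_2y_3=x_2\,(x_1x_3+y_1y_3)+y_3\,(x_1x_2+y_1y_2)-x_2y_3\,(x_1+y_1),\tag{1}$$
as one sees by multiplying out. So $f$ does lie in the *ideal* generated by the invariants of degree at most $2$. The ring of invariants misbehaves in this example, but the ideal generated by the invariants does not. Is this always so?

## 2. The Hilbert ideal and the transfer identity

Let $G$ be a finite group and $V$ a finite-dimensional representation over a field $\mathbb F$ of any characteristic. The group acts on $\mathbb F[V]=S(V^*)$ by $(\gamma\phi)(v)=\phi(\gamma^{-1}v)$. Write $\mathbb F[V]^G_+$ for the span of the homogeneous invariants of positive degree.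

**Definition (Hilbert ideal).** $\mathfrak h=\mathfrak h(V)$ is the ideal of $\mathbb F[V]$ generated by all invariants of positive degree. Let $\beta_{\mathfrak h}(V)$ be the least $d$ such that $\mathfrak h$ is generated by polynomials of degree $\le d$, and put $\beta_{\mathfrak h}(G,\mathbb F)=\sup_V\beta_{\mathfrak h}(V)\in\mathbb N\cup\{\infty\}$.

We may always use invariants as generators. Suppose $\mathfrak h$ is generated by polynomials of degree $\le d$. Their homogeneous components lie in $\mathfrak h$, since $\mathfrak h$ is homogeneous. A homogeneous element of $\mathfrak h$ of degree $\le d$ has the form $\sum b_ja_j$ with homogeneous invariants $a_j$ of positive degree, and after comparing degrees each $a_j$ has degree $\le d$. So $\mathfrak h$ is generated by the invariants of positive degree $\le d$. In particular: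

> if an invariant $f$ of degree $k$ is not in the ideal generated by the invariants of positive degree $<k$, then $\beta_{\mathfrak h}(V)\ge k$. $\quad$(2)

The problem is the following.

**Hilbert Ideal Conjecture.** *Let $V$ be a representation of a finite group $G$. Then the corresponding Hilbert ideal is generated by polynomials of degree at most $|G|$.*

It is stated in "Generalized Invariants And Hilbert Ideal In Modular Invariant Theory". If $\operatorname{char}\mathbb F\nmid|G|$ the bound is known, as a consequence of Noether's bound as extended by Fleischmann and Fogarty. The question is about the modular case.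

Identity (1) is a special case of a general trick. For $H\le G$ and $u\in S^H$, where $S=\mathbb F[V]$, the transfer is $\operatorname{Tr}_H^G(u)=\sum_{c\in G/H}cu\in S^G$. In Section 1, $f=\operatorname{Tr}_1^{\mathbb Z/2}(x_1x_2x_3)$.

**Lemma 1.** *Let $H\le G$, $n=[G:H]$, and let $u,w_1,\dots,w_n\in S^H$ be homogeneous of positive degree. Then $\operatorname{Tr}_H^G(uw_1\cdots w_n)$ lies in the ideal generated by the invariants of smaller positive degree.*

*Proof.* Let $c_1,\dots,c_n$ represent the cosets. For each coset $c$ we have $\prod_{j=1}^n(cw_j-c_jw_j)=0$, because $c=c_j$ for some $j$. Expand, multiply by $cu$, and sum over $c$: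
$$\sum_{A\subseteq\{1,\dots,n\}}(-1)^{n-|A|}\,\operatorname{Tr}_H^G\Bigl(u\prod_{j\in A}w_j\Bigr)\prod_{j\notin A}c_jw_j=0 .$$
The term with $A=\{1,\dots,n\}$ is the given transfer. In every other term the transfer has positive degree (it contains $u$) and smaller degree (it misses some $w_j$). $\square$

With $H=1$ we get: a transfer $\operatorname{Tr}_1^G$ of a polynomial that is homogeneous of degree $d>|G|$ lies in the ideal generated by the invariants of smaller positive degree, since the polynomial is a sum of products of $d\ge |G|+1$ linear forms. If $|G|$ is invertible in $\mathbb F$, every invariant is a transfer, $f=\operatorname{Tr}_1^G(f/|G|)$, and the nonmodular bound follows by induction on $d$.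

In Section 1 the trick also suffices. An orbit sum there is either a product of the invariants $x_iy_i$ or a transfer $\operatorname{Tr}_1^{\mathbb Z/2}$, so $\beta_{\mathfrak h}\le2$. The linear invariants are spanned by the $s_i$, and setting $y_i=x_i$ kills them but not $x_iy_i$, so $\beta_{\mathfrak h}=2$.

In general the trick stops because not every invariant is a transfer. Let $p=\operatorname{char}\mathbb F$ and let $v\in V$ be fixed by an element $h$ of order $p$, $H=\langle h\rangle$. Then
$$\operatorname{Tr}_1^G(u)(v)=\sum_{\gamma\in G}u(\gamma^{-1}v)=\sum_{H\gamma\in H\backslash G}p\,u(\gamma^{-1}v)=0,$$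
because $(h^i\gamma)^{-1}v=\gamma^{-1}h^{-i}v=\gamma^{-1}v$. An invariant that does not vanish at such a point is out of reach of Lemma 1 with $H=1$. This tells us where to look for a counterexample: at the value of an invariant in a point fixed by an element of order $p$.

## 3. What is true

**Theorem 2.** *Let $p$ be odd, $G=\langle g\rangle\times\langle h\rangle\cong(\mathbb Z/p)^2$, $k\ge2$, $\operatorname{char}\mathbb F=p$ and $|\mathbb F|\ge k$. Choose distinct $\mu_e\in\mathbb F$ $(e\in\mathbb Z/k)$, and let $N$ be the nilpotent Jordan block of size $p-1$. Put $\rho_e(g)=1+\mu_eN$, $\rho_e(h)=1+N$. Let $G$ act on $V=\mathrm{Mat}_{p-1}(\mathbb F)^k$ by*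
$$\gamma\cdot(\varphi_i)_i=(\rho_{i-1}(\gamma)\,\varphi_i\,\rho_i(\gamma)^{-1})_i .$$
*Then the invariant $f(\varphi)=\operatorname{tr}(\varphi_1\varphi_2\cdots\varphi_k)$ of degree $k$ does not lie in the ideal generated by the invariants of positive degree $<k$. Hence $\beta_{\mathfrak h}(V)\ge k$.*

Take $k=p^2+1$ and $\mathbb F=\mathbb F_{p^3}$, say. Then $\beta_{\mathfrak h}(V)\ge|G|+1$, so **the Hilbert Ideal Conjecture is false**, for $(\mathbb Z/p)^2$ in characteristic $p$ with any odd $p$. For $p=3$ the group has order $9$, it acts over $\mathbb F_{27}$ on ten $2\times2$ matrices ($\dim V=40$), and $\operatorname{tr}(\varphi_1\cdots\varphi_{10})$ is a minimal generator of $\mathfrak h$ in degree $10$.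

**Theorem 3.** *Let $\mathbb F$ be any field of characteristic $p>0$.*

* *(a) If $p$ is odd and the Sylow $p$-subgroups of $G$ are not cyclic, or if $p=2$ and $G$ contains $\mathbb Z/4\times\mathbb Z/2$ or $(\mathbb Z/2)^3$, then $\beta_{\mathfrak h}(G,\mathbb F)=\infty$.*
* *(b) If the Sylow $p$-subgroups of $G$ are cyclic, then $\beta_{\mathfrak h}(G,\mathbb F)<\infty$.*
* *(c) If $p=2$, then $\beta_{\mathfrak h}((\mathbb Z/2)^2,\mathbb F)\le4$, so the conjecture holds for the Klein four group.*

So for $p$ odd, $\beta_{\mathfrak h}(G,\mathbb F)<\infty$ **if and only if** the Sylow $p$-subgroups of $G$ are cyclic; in particular no bound depending only on $|G|$ exists. For $p=2$, the cases not settled here are the groups $G\ne(\mathbb Z/2)^2$ whose Sylow $2$-subgroup is a Klein four, dihedral, semidihedral or generalized quaternion group (the reason is at the end of Section 9).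

## 4. Two matrices, and an obstacle to evaluating at a point

Let $p=3$, $k=2$, $N=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. A linear form on the first matrix space is $\varphi\mapsto\operatorname{tr}(A\varphi)$. It is invariant if and only if $\operatorname{tr}(A\rho_0(\gamma)\varphi\rho_1(\gamma)^{-1})=\operatorname{tr}(A\varphi)$ for all $\varphi$ and $\gamma$, that is, $A\rho_0(\gamma)=\rho_1(\gamma)A$. For $\gamma=h$ and $\gamma=g$ this says
$$AN=NA,\qquad \mu_0AN=\mu_1NA .$$
As $\mu_0\ne\mu_1$, we get $AN=NA=0$. For $A=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ we have $AN=\begin{pmatrix}0&a\\0&c\end{pmatrix}$ and $NA=\begin{pmatrix}c&d\\0&0\end{pmatrix}$, so $A=bN$. The only invariant linear form, up to scalars, is $\operatorname{tr}(N\varphi)$, and it vanishes at $\varphi=\mathrm{Id}$. The same holds for the second matrix. So all linear invariants vanish at $v=(\mathrm{Id},\mathrm{Id})$, but $f(v)=\operatorname{tr}(\mathrm{Id})=2\ne0$ in characteristic $3$. Hence $f=\operatorname{tr}(\varphi_1\varphi_2)$ is not in the ideal generated by the linear invariants. Observe that $v$ is fixed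 by $h$, as it had to be.

For any odd $p$ the computation is the same: $A$ commutes with a full Jordan block, so it is a polynomial in $N$, and $AN=0$ leaves $A=\alpha N^{p-2}$, which has trace $0$. For $p=2$ we would have $N=0$ of size $1$, and $A=1$ has trace $1$, so the argument breaks down. It also breaks down if $\mu_0=\mu_1$: then $\operatorname{tr}\varphi_1$ is invariant and takes the value $\dim L\neq 0$ at $v$.

For larger $k$ the natural plan is to show that *all* invariants of positive degree $<k$ vanish at $v=(\mathrm{Id},\dots,\mathrm{Id})$, while $f(v)=p-1\ne0$. As stated, this plan cannot work once $k>|G|$ and $\mathbb F$ is infinite: the orbit of $v$ is a finite set of nonzero vectors, so some linear form $\ell$ vanishes at none of them, and $\prod_{\gamma\in G}\gamma\ell$ is an invariant of degree $|G|<k$ with nonzero value at $v$. The repair is to use more of the structure. The group acts on each matrix separately, so $\mathbb F[V]$ has an invariant $\mathbb N^k$-grading, and $f$ has multidegree $(1,\dots,1)$. Only invariants that are *multilinear* in some of the matrices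 can occur in an expression of $f$, and those are the only ones that need to vanish at $v$.

This leaves the problem of proving that every invariant multilinear form in fewer than $k$ of the matrices vanishes at the identity matrices. We did it for one matrix by listing the forms. For many matrices we avoid the list: we read off the value of a form at $v$ from its effect on group cohomology.

## 5. A criterion: the value at the identities, seen in cohomology

**Facts used.** Modules are finite-dimensional, $\otimes=\otimes_{\mathbb F}$, and $H^n(P,K)=\operatorname{Ext}^n_{\mathbb FP}(\mathbb F,K)$. Elements of $\operatorname{Ext}^n$ are represented by $n$-fold extensions, multiplied by splicing (Yoneda composition).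

1. The connecting map $H^{j-1}(P,M'')\to H^j(P,M')$ of a short exact sequence $0\to M'\to M\to M''\to0$ is, up to sign, Yoneda composition with the class of the sequence.
2. For $\varepsilon\in H^a(P,K)$, $\varepsilon'\in H^b(P,K')$ the cup product in $H^{a+b}(P,K\otimes K')$ is, up to sign, the Yoneda composite $(K\otimes\varepsilon')\circ\varepsilon$. Cup products are associative, and graded commutative under the swap of tensor factors. (See e.g. Benson, *Representations and Cohomology I*, §3.2.)
3. Let $U=\mathbb F[u]/(u^n)$, $n\ge2$. The periodic resolution $\cdots\to U\xrightarrow{u^{n-1}}U\xrightarrow{u}U\to\mathbb F$ becomes a complex with zero differentials under $\operatorname{Hom}_U(-,\mathbb F)$, so $\operatorname{Ext}_U^i(\mathbb F,\mathbb F)\cong\mathbb F$ for all $i\ge0$. A basis is $\zeta^i,\eta\zeta^i$ $(i\ge0)$, where $\eta$ is the class of $0\to\mathbb F\to\mathbb F[u]/(u^2)\to\mathbb F\to0$ and $\zeta$ is the class of $0\to\mathbb F\xrightarrow{u^{n-1}}U\xrightarrow uU\to\mathbb F\to0$. In particular $\zeta^m\ne0$. If $H$ is a cyclic $p$-group of order $q>1$, then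 $\mathbb FH=\mathbb F[Y]/(Y^q)$ with $Y=h-1$, so $H^n(H,\mathbb F)\cong\mathbb F\ne0$ for every $n\ge0$.
4. If $J$ is free over $\mathbb FH$, so is $M\otimes J$ for every $\mathbb FH$-module $M$, and $H^j(H,M\otimes J)=0$ for $j\ge1$.

Signs never matter below, since we only ask whether classes vanish or what they span.

**Setting.** Let $\operatorname{char}\mathbb F=p$, $P$ a finite $p$-group, $1\ne h\in P$, $H=\langle h\rangle$, $k\ge2$. For $e\in\mathbb Z/k$ let $L_e$ be an $\mathbb FP$-module structure on one fixed vector space $L$ with $p\nmid\dim L$, such that $h$ acts by the same operator on all $L_e$. Let there be exact sequences of $\mathbb FP$-modules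
$$\varepsilon_e:\ 0\to L_e\to J_e\to\mathbb F\to0,\qquad \varepsilon'_e:\ 0\to L_e^*\to J_e'\to\mathbb F\to0$$
with $J_e$, $J_e'$ free over $\mathbb FH$. Put $V_i=\operatorname{Hom}_{\mathbb F}(L_i,L_{i-1})\cong L_{i-1}\otimes L_i^*$, $V=\bigoplus_{i\in\mathbb Z/k}V_i$ and $f(\varphi)=\operatorname{tr}(\varphi_1\cdots\varphi_k)$. Since $\varphi_1\cdots\varphi_k$ maps $L_k=L_0$ to $L_0$, $f\in\mathbb F[V]^P$. For $\emptyset\ne I\subsetneq\mathbb Z/k$ let
$$V_I=\bigotimes_{i\in I}V_i\cong\bigotimes_{i\in I}(L_{i-1}\otimes L_i^*),$$
and let $\varepsilon_I\in H^{2|I|}(P,V_I)$ be the cup product of the classes $\varepsilon_{i-1},\varepsilon_i'$ $(i\in I)$. By fact 2, up to sign and a permutation of tensor factors, $\varepsilon_I$ may be computed starting with any chosen factor.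

Picture a cycle with vertices $e\in\mathbb Z/k$ carrying the modules $L_e$, and edges $i$ joining $i-1$ to $i$ and carrying the matrix $\varphi_i$. The class $\varepsilon_I$ has one factor for each end of each edge in $I$.

**Example.** Let $P=(\mathbb Z/3)^2$, $X=g-1$, $Y=h-1$, and let $T_e=\mathbb F[\tau]/(\tau^3)$ with $X$ acting as $\mu_e\tau$ and $Y$ as $\tau$. Then $L_e=\tau T_e$ is the two-dimensional module of Theorem 2 for $p=3$, and $0\to\tau T_e\to T_e\to\mathbb F\to0$ is a sequence $\varepsilon_e$ as required, since $T_e$ is free of rank one over $\mathbb F[Y]/(Y^3)$. It does not split over $H$.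

**Proposition 4.** *Suppose that for all $\emptyset\ne I\subsetneq\mathbb Z/k$ and all $a\in\operatorname{Hom}_P(V_I,\mathbb F)$ we have $\operatorname{res}_H(a_*\varepsilon_I)=0$ in $H^{2|I|}(H,\mathbb F)$. Then $f$ is not in the ideal generated by the invariants of positive degree $<k$. Hence $\beta_{\mathfrak h}(V)\ge k$.*

*Proof.* Let $v=(\mathrm{Id}_L,\dots,\mathrm{Id}_L)\in V$ and $v_I=\bigotimes_{i\in I}\mathrm{Id}_L\in V_I$. As $h$ acts by the same operator on all $L_e$, it fixes $\mathrm{Id}_L\in V_i$, so $v_I$ is $H$-fixed.

**Step 1 (the cohomology $H^n(H,V_I)$, $n=2|I|$, is spanned by $\operatorname{res}_H\varepsilon_I$).** This step shows that a class coming from $P$ controls everything over $H$. Write $V_I=K_1\otimes\cdots\otimes K_n$, where $K_j$ belongs to one of the given sequences $0\to K_j\to\tilde J_j\to\mathbb F\to0$. By facts 1 and 2, $\operatorname{res}_H\varepsilon_I$ is obtained up to sign from $1\in H^0(H,\mathbb F)=\mathbb F$ by applying, for $j=1,\dots,n$, the connecting maps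
$$H^{j-1}(H,K_1\otimes\cdots\otimes K_{j-1})\to H^j(H,K_1\otimes\cdots\otimes K_j)$$
of the sequences $K_1\otimes\cdots\otimes K_{j-1}\otimes(0\to K_j\to\tilde J_j\to\mathbb F\to0)$. The next term in the long exact sequence is $H^j(H,K_1\otimes\cdots\otimes K_{j-1}\otimes\tilde J_j)=0$ by fact 4. So each connecting map is surjective, and $H^n(H,V_I)=\mathbb F\cdot\operatorname{res}_H\varepsilon_I$.

**Step 2 (every $a\in\operatorname{Hom}_P(V_I,\mathbb F)$ satisfies $a(v_I)=0$).** This step turns the hypothesis into the vanishing of multilinear invariants at $v$. By Step 1 and the hypothesis, $a_*:H^n(H,V_I)\to H^n(H,\mathbb F)$ is zero. The map $\iota:\mathbb F\to V_I$, $1\mapsto v_I$, is $H$-linear, and $a\circ\iota$ is multiplication by the scalar $a(v_I)$. Therefore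
$$a(v_I)\cdot H^n(H,\mathbb F)=a_*\iota_*H^n(H,\mathbb F)=0 .$$
Since $H^n(H,\mathbb F)\ne0$ by fact 3, $a(v_I)=0$.

**Step 3 (evaluate an expression of $f$ at $v$).** This step derives the contradiction. Suppose $f=\sum_jb_ja_j$ with $a_j$ homogeneous invariants of positive degree $<k$. The group preserves the $\mathbb N^k$-grading of $\mathbb F[V]$ coming from $V=\bigoplus V_i$, so the multihomogeneous components of the $a_j$ are invariants. Decompose the $a_j$ and $b_j$ into such components and keep the part of multidegree $(1,\dots,1)$. After renaming, $a_j$ is multilinear in the $V_i$ with $i\in I_j$, where $\emptyset\ne I_j\subsetneq\mathbb Z/k$ because $0<\deg a_j<k$, and $b_j$ is multilinear in the other $V_i$. So $a_j$ is given by an element of $\operatorname{Hom}_P(V_{I_j},\mathbb F)$, and $a_j(v)$ is the value of this element at $v_{I_j}$, which is $0$ by Step 2. Hence $f(v)=0$. But $f(v)=\operatorname{tr}(\mathrm{Id}_L)=\dim L\ne0$ in $\mathbb F$, a contradiction. The last assertion is (2). $\square$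

The classes $a_*\varepsilon_I$ live in $H^*(P,\mathbb F)$, essentially a polynomial ring. We show that they vanish by exhibiting too many zeros, where a "zero" comes from a nilpotent element of $\mathbb FP$ along which one of the sequences splits.

**Lemma 5.** *Let $B$ be an augmented $\mathbb F$-algebra with an augmentation-preserving algebra map $B\to\mathbb FP$. If for some $i\in I$ one of $\varepsilon_{i-1},\varepsilon'_i$ splits over $B$, then $\operatorname{res}_B(a_*\varepsilon_I)=0$ in $\operatorname{Ext}_B(\mathbb F,\mathbb F)$ for all $a\in\operatorname{Hom}_P(V_I,\mathbb F)$.*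

*Proof.* Call the splitting factor $\varepsilon\in\operatorname{Ext}^1_{\mathbb FP}(\mathbb F,K)$. Up to sign and a permutation of tensor factors (which we absorb into $a$), $\varepsilon_I=(K\otimes\varepsilon')\circ\varepsilon$, where $\varepsilon'$ is the product of the other factors. This is a Yoneda composite of exact sequences of $\mathbb FP$-modules. Restriction along $B\to\mathbb FP$ is an exact functor, so it is compatible with Yoneda composition and with $a_*$. As $\operatorname{res}_B\varepsilon=0$, the composite restricts to $0$. $\square$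

The map $B\to\mathbb FP$ need not respect comultiplications, so restricting tensor products factor by factor would make no sense. The proof never does this. It restricts complete exact sequences of $\mathbb FP$-modules.

**Example.** In the previous example the element $\Theta_e=X-\mu_eY$ acts as $\mu_e\tau-\mu_e\tau=0$ on $T_e$, and $\Theta_e^3=X^3-\mu_e^3Y^3=0$. So along $\mathbb F[t]/(t^3)\to\mathbb FP$, $t\mapsto\Theta_e$, all modules in $\varepsilon_e$ have trivial $t$-action, and $\varepsilon_e$ splits.

## 6. The groups $\mathbb Z/p\times\mathbb Z/q$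

Let $P=\langle g\rangle\times\langle h\rangle$ with $g,h$ of orders $p$ and $q=p^s\ge3$, and put $c=q/p$. The reader interested only in Theorem 2 may take $q=p$ odd and $c=1$; the general case gives $\mathbb Z/4\times\mathbb Z/2$ at no extra cost. Let $X=g-1$, $Y=h-1$, so $\mathbb FP=\mathbb F[X,Y]/(X^p,Y^q)$, and let $\mu_e$ $(e\in\mathbb Z/k)$ be distinct elements of $\mathbb F$.

**Step 1 (the modules and sequences).** We need data as in the Setting. Let $T=\mathbb F[\tau]/(\tau^q)$ and let $\rho_e:\mathbb FP\to T$ be the algebra map $g\mapsto1+\mu_e\tau^c$, $h\mapsto1+\tau$. It is well defined since $(\mu_e\tau^c)^p=\mu_e^p\tau^q=0=\tau^q$. Let $T_e$ be $T$ with $P$ acting through $\rho_e$, and $L_e=\tau T_e$. Then $\dim L_e=q-1\equiv-1\pmod p$, so $p\nmid \dim L_e$, and $h$ acts as $1+\tau$ on every $L_e$. For $q=p$ odd, multiplication by $\tau$ on $\tau T$ is a nilpotent Jordan block of size $p-1$, so this is exactly the representation of Theorem 2.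

The sequence $\varepsilon_e$ is $0\to\tau T_e\to T_e\to\mathbb F\to0$. For $\varepsilon'_e$, multiplication by $\tau$ is a $P$-linear surjection $T_e\to\tau T_e$ with kernel $\mathbb F\tau^{q-1}$, so $T_e/\tau^{q-1}T_e\cong L_e$. Dualizing $0\to\mathbb F\tau^{q-1}\to T_e\to T_e/\tau^{q-1}T_e\to0$ gives
$$\varepsilon_e':\ 0\to L_e^*\to T_e^*\to\mathbb F\to0 .$$
Over $\mathbb FH=\mathbb F[Y]/(Y^q)$ the module $T_e$ is free of rank one, hence so is $T_e^*$.

**Step 2 (elements along which the sequences split).** We prepare Lemma 5. Let $B=\mathbb F[t]/(t^p)$, let $\sigma$ be the antipode of $\mathbb FP$ (the algebra automorphism $\gamma\mapsto\gamma^{-1}$ on group elements), and put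
$$\Theta_e=X-\mu_eY^c,\qquad \Theta'_e=\sigma(\Theta_e)=(g^{-1}-1)-\mu_e(h^{-1}-1)^c .$$
Then $\Theta_e^p=X^p-\mu_e^pY^q=0$, hence also $\Theta_e'^{\,p}=0$, and both have augmentation $0$. So $t\mapsto\Theta_e$ and $t\mapsto\Theta_e'$ define augmentation-preserving maps $B\to\mathbb FP$. Since $\rho_e(\Theta_e)=\mu_e\tau^c-\mu_e\tau^c=0$, $\Theta_e$ acts as $0$ on $T_e$, and $\varepsilon_e$ splits along $t\mapsto\Theta_e$. On $T_e^*$ an element $\theta$ acts as the transpose of $\rho_e(\sigma\theta)$; as $\sigma^2=1$, $\Theta_e'$ acts as the transpose of $\rho_e(\Theta_e)=0$. So $\varepsilon'_e$ splits along $t\mapsto\Theta'_e$.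

**Step 3 (the shape of an even class).** We fix coordinates on $H^{2m}(P,\mathbb F)$. Let $\eta_X,\zeta_X$ be the classes of fact 3 for $\mathbb F[X]/(X^p)$, viewed as classes of $P$ with $Y$ acting as $0$, and $\eta_Y,\zeta_Y$ those for $\mathbb F[Y]/(Y^q)$, with $X$ acting as $0$. By the Künneth theorem, $H^{2m}(P,\mathbb F)$ has the basis $\zeta_X^i\zeta_Y^{m-i}$, $\eta_X\eta_Y\zeta_X^i\zeta_Y^{m-1-i}$. So every $\Gamma\in H^{2m}(P,\mathbb F)$ has the form
$$\Gamma=Q(\zeta_X,\zeta_Y)+\eta_X\eta_Y\,Q'(\zeta_X,\zeta_Y),\qquad Q\text{ homogeneous of degree }m.\tag{3}$$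
Products may be read as Yoneda products, since these agree with cup products up to sign. Hence restriction along an algebra map is multiplicative.

**Step 4 (a rule for restricting $\zeta_X$ and $\zeta_Y$ to $B$).** Let $\zeta_t\in\operatorname{Ext}^2_B(\mathbb F,\mathbb F)$ be the class of $0\to\mathbb F\xrightarrow{t^{p-1}}B\xrightarrow tB\to\mathbb F\to0$. By fact 3, $\zeta_t^m\ne0$ for all $m$.

**Lemma 6.** *Let $U=\mathbb F[u]/(u^n)$, $n\ge2$, with $t$ acting as multiplication by $uy$, where $y\in U$, $(uy)^p=0$ and $(uy)^{p-1}y=\nu u^{n-1}$ with $\nu\in\mathbb F$. Then the class of $0\to\mathbb F\xrightarrow{u^{n-1}}U\xrightarrow uU\to\mathbb F\to0$ in $\operatorname{Ext}^2_B(\mathbb F,\mathbb F)$ is $\nu\zeta_t$.*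

*Proof.* Consider, from left to right, the maps $\nu:\mathbb F\to\mathbb F$, $B\to U$ with $1\mapsto y$, $B\to U$ with $1\mapsto1$, and $\mathrm{id}:\mathbb F\to\mathbb F$, from the standard sequence to the given one. They are $B$-linear and well defined because $t^p$ acts as $(uy)^p=0$ on $U$. The left square commutes: $1\in\mathbb F$ goes to $t^{p-1}\cdot y=(uy)^{p-1}y=\nu u^{n-1}$ both ways. The middle square commutes: $1\in B$ goes to $t\cdot1=uy$ one way and to $u\cdot y$ the other way. The right square commutes since $1\mapsto1$. A morphism of $2$-fold extensions that is $\nu$ on the left end and the identity on the right end shows that the lower class is $\nu_*\zeta_t=\nu\zeta_t$. $\square$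

**Step 5 (restrictions along $\Theta_e$ and $\Theta_e'$).** We apply the rule four times; note that $(uy)^{p-1}y=u^{p-1}y^p$.

Along $\Theta_e$, on $\mathbb F[X]/(X^p)$, where $Y=0$, $t$ acts as $X$. So $y=1$, $\nu=1$ and $\zeta_X\mapsto\zeta_t$. On $\mathbb F[Y]/(Y^q)$, where $X=0$, $t$ acts as $-\mu_eY^c$. So $y=-\mu_eY^{c-1}$, and
$$Y^{p-1}y^p=(-\mu_e)^pY^{p-1+(c-1)p}=-\mu_e^pY^{q-1},$$
using $cp=q$ and $(-1)^p=-1$ in $\mathbb F$. Hence $\zeta_Y\mapsto-\mu_e^p\zeta_t$.

Along $\Theta_e'$, on $\mathbb F[X]/(X^p)$, $h$ acts as $1$ and $t$ acts as $(1+X)^{-1}-1=-X(1+X)^{-1}$. So $y=-(1+X)^{-1}$, and $X^{p-1}y^p=-X^{p-1}(1+X^p)^{-1}=-X^{p-1}$. Hence $\zeta_X\mapsto-\zeta_t$. On $\mathbb F[Y]/(Y^q)$, $g$ acts as $1$ and $h^{-1}-1=-Y(1+Y)^{-1}$. As $c$ is a power of $p$, $(-1)^c=-1$ in $\mathbb F$, so $t$ acts as $\mu_eY^c(1+Y)^{-c}$. So $y=\mu_eY^{c-1}(1+Y)^{-c}$ and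
$$Y^{p-1}y^p=\mu_e^pY^{q-1}(1+Y)^{-q}=\mu_e^pY^{q-1},$$
because $(1+Y)^q=1+Y^q=1$. Hence $\zeta_Y\mapsto\mu_e^p\zeta_t$.

Finally, $\eta_X\eta_Y\mapsto0$ along both maps. If $p$ is odd, this holds because $B\cong\mathbb F[\mathbb Z/p]$, so $\operatorname{Ext}_B(\mathbb F,\mathbb F)$ is graded commutative; its degree-one part is spanned by a single class $\eta_t$, and $\eta_t^2=-\eta_t^2$ forces $\eta_t^2=0$. If $p=2$, then $q\ge4$ and $c\ge2$, so $\Theta_e$ and $\Theta'_e$ act on $\mathbb F[Y]/(Y^2)$ with $X=0$ as multiples of $Y^c=0$; this module represents $\eta_Y$, so $\eta_Y\mapsto0$. (For $p=q=2$ this last point would fail, as $c=1$.)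

Putting this into (3), and using that $Q$ is homogeneous of degree $m$,
$$\operatorname{res}_{\Theta_e}\Gamma=Q(1,-\mu_e^p)\,\zeta_t^m,\qquad \operatorname{res}_{\Theta_e'}\Gamma=Q(-1,\mu_e^p)\,\zeta_t^m=(-1)^mQ(1,-\mu_e^p)\,\zeta_t^m.\tag{4}$$
So the dual sequence $\varepsilon_e'$ detects the same point as $\varepsilon_e$.

**Step 6 (restriction to $H$).** We need to know what Proposition 4 asks of $Q$. The sequences that represent $\eta_X$ and $\zeta_X$ have trivial $H$-action, so their short exact pieces split over $H$ and $\eta_X,\zeta_X\mapsto0$. Hence $\operatorname{res}_H\Gamma=Q(0,\zeta_Y|_H)$, and it suffices to show $Q=0$.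

**Step 7 (counting zeros).** This step verifies the hypothesis of Proposition 4. Let $\emptyset\ne I\subsetneq\mathbb Z/k$, $m=|I|$, $a\in\operatorname{Hom}_P(V_I,\mathbb F)$ and $\Gamma=a_*\varepsilon_I\in H^{2m}(P,\mathbb F)$. For $e\in I-1$ the factor $\varepsilon_e$ occurs in $\varepsilon_I$, and for $e\in I$ the factor $\varepsilon'_e$ occurs. By Lemma 5, Step 2 and (4),
$$Q(1,-\mu_e^p)=0\qquad\text{for all }e\in E:=I\cup(I-1).$$
Here $E$ is the set of vertices touched by the edges in $I$. A nonempty proper subset of $\mathbb Z/k$ is not stable under $-1$, so $I-1\ne I$, and as $|I-1|=|I|=m$ we get $|E|\ge m+1$. The elements $-\mu_e^p$ are distinct since the Frobenius map is injective. The polynomial $Q(1,z)$ has degree $\le m$ and at least $m+1$ zeros. So $Q(1,z)=0$, hence $Q=0$ and $\operatorname{res}_H\Gamma=0$. Proposition 4 gives: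

**Corollary 7.** *For $P=\mathbb Z/p\times\mathbb Z/q$, $q=p^s\ge3$, and $|\mathbb F|\ge k$, the above $V$ has $\beta_{\mathfrak h}(V)\ge k$; the degree-$k$ invariant $f$ is not in the ideal generated by the invariants of positive degree $<k$.*

The case $q=p$ odd is Theorem 2, and $k=p^2+1$ disproves the conjecture. The properness of $I$ entered only through $|E|\ge m+1$. For $I=\mathbb Z/k$ there are $k$ edges and only $k$ vertices, and the count gives nothing, as it must: $f$ itself does not vanish at $v$.

## 7. Changing the field, passing to summands, inducing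

To reach all groups in Theorem 3(a) we move counterexamples between fields and groups.

**(R1)** *For a field extension $K/\mathbb F$, $\beta_{\mathfrak h}(V)=\beta_{\mathfrak h}(V\otimes K)$.* Invariants are the solutions of linear equations, so they commute with base change, and hence so do Hilbert ideals. By the graded Nakayama lemma, $\beta_{\mathfrak h}(V)$ is read off from the degrees in which $\mathfrak h/\mathfrak m\mathfrak h\ne0$ ($\mathfrak m$ the homogeneous maximal ideal), and these do not change.

**(R2)** *If $V'$ is a direct summand of $V$, then $\beta_{\mathfrak h}(V')\le\beta_{\mathfrak h}(V)$.* The restriction $\mathbb F[V]\to\mathbb F[V']$ is surjective and maps $\mathbb F[V]^G_+$ onto $\mathbb F[V']^G_+$, since an invariant of $V'$ can be pulled back along a $G$-projection $V\to V'$. So it maps $\mathfrak h(V)$ onto $\mathfrak h(V')$, and generators to generators.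

**(R3)** *If $H\le G$ and $W=\operatorname{Ind}_H^GV=\bigoplus_{c\in G/H}cV$, then $\beta_{\mathfrak h}(W)\ge\beta_{\mathfrak h}(V)$.* Restriction to the $H$-submodule $V\subset W$ maps $\mathbb F[W]^G_+$ into $\mathbb F[V]^H_+$. It is onto: for $\phi\in\mathbb F[V]^H_+$ the function $w=\sum_cw_c\mapsto\sum_c\phi(c^{-1}w_c)$ does not depend on the coset representatives because $\phi$ is $H$-invariant, is $G$-invariant because $G$ permutes the cosets, and restricts to $\phi$ on $V$ because $\phi(0)=0$. So $\mathfrak h(W)$ maps onto $\mathfrak h(V)$.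

**(R4)** *Let $V$ be a representation over a finite field $\mathbb F_r\supseteq\mathbb F_p$, $V_0$ the $\mathbb F_p$-representation obtained by restriction of scalars, and $\mathbb F$ any field of characteristic $p$. Then the $\mathbb F$-representation $V_0\otimes_{\mathbb F_p}\mathbb F$ has $\beta_{\mathfrak h}\ge\beta_{\mathfrak h}(V)$.* We have $V_0\otimes_{\mathbb F_p}\overline{\mathbb F}=V\otimes_{\mathbb F_r}(\mathbb F_r\otimes_{\mathbb F_p}\overline{\mathbb F})$, and $\mathbb F_r\otimes_{\mathbb F_p}\overline{\mathbb F}$ is the product of copies of $\overline{\mathbb F}$, one for each embedding $\mathbb F_r\to\overline{\mathbb F}$. So $V_0\otimes\overline{\mathbb F}$ is the direct sum of the Galois twists of $V$ over $\overline{\mathbb F}$ and contains $V\otimes_{\mathbb F_r}\overline{\mathbb F}$ as a summand. Now use (R1) and (R2):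
$$\beta_{\mathfrak h}(V_0\otimes_{\mathbb F_p}\mathbb F)=\beta_{\mathfrak h}(V_0\otimes_{\mathbb F_p}\overline{\mathbb F})\ge\beta_{\mathfrak h}(V\otimes_{\mathbb F_r}\overline{\mathbb F})=\beta_{\mathfrak h}(V).$$

## 8. The group $(\mathbb Z/2)^3$: conics instead of points

**Proposition 8.** *Let $P=(\mathbb Z/2)^3$, $\operatorname{char}\mathbb F=2$ and $|\mathbb F|\ge k\ge2$. Then there is a representation $V$ of $P$ over $\mathbb F$ with $\beta_{\mathfrak h}(V)\ge k$.*

*Proof.* Let $\lambda_e\in\mathbb F$ $(e\in\mathbb Z/k)$ be distinct. The modules below are defined over $\mathbb F$ and their formation commutes with field extension, so by (R1) we may assume that $\mathbb F$ is algebraically closed. Let $P=\langle g_1,g_2,g_3\rangle$, $X_i=g_i-1$, $\mathbb FP=\mathbb F[X_1,X_2,X_3]/(X_1^2,X_2^2,X_3^2)$ and $h=g_3$. For $s\in\mathbb F^3$ put $\Theta_s=\sum s_iX_i$. Then $\Theta_s^2=\sum s_i^2X_i^2=0$.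

**Step 1 (the modules).** We need data as in the Setting. Consider the linear forms
$$l_1=s_3,\quad l_2^{(e)}=s_2+\lambda_es_1,\quad k_1=s_1,\quad k_2=s_3,\qquad c_e=l_1k_2+l_2^{(e)}k_1=s_3^2+s_1(s_2+\lambda_es_1).$$
We describe modules by the action of $\Theta_s$ for all $s$, which encodes the action of all $X_i$; basis vectors not mentioned are killed.

* $L_e=\langle y,x_1,x_2\rangle$ with $y\mapsto l_1(s)x_1+l_2^{(e)}(s)x_2$.
* $J_e=L_e\oplus\langle y'\rangle$ with moreover $y'\mapsto k_1(s)x_1+k_2(s)x_2$. This gives $\varepsilon_e:0\to L_e\to J_e\to\mathbb F\to0$.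
* $L_e^*=\langle x_1^*,x_2^*,y^*\rangle$ with $x_1^*\mapsto l_1y^*$, $x_2^*\mapsto l_2^{(e)}y^*$. This is the dual, since $g_i^{-1}=g_i$ and so $X_i$ acts as the transpose.
* $J_e'=L_e^*\oplus\langle w\rangle$ with $w\mapsto l_2^{(e)}x_1^*+l_1x_2^*$. This gives $\varepsilon'_e:0\to L_e^*\to J'_e\to\mathbb F\to0$.

In $L_e$, $J_e$ and $L_e^*$ all products $X_iX_j$ act as $0$, so these are modules. For $J_e'$ write $l(i)$ for the coefficient of $s_i$ in $l$. Then $X_jX_iw=\bigl(l_2^{(e)}(i)l_1(j)+l_1(i)l_2^{(e)}(j)\bigr)y^*$ is symmetric in $i,j$, and $X_i^2w=2\,l_1(i)l_2^{(e)}(i)y^*=0$. So $J_e'$ is a module.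

For $h$, that is, $s=(0,0,1)$, we have $l_1=k_2=1$ and $l_2^{(e)}=k_1=0$. On $L_e$, $X_3$ maps $y\mapsto x_1$, independently of $e$. On $J_e$ it maps $y\mapsto x_1$, $y'\mapsto x_2$, so $J_e$ is $\mathbb FH$-free. On $J_e'$ it maps $w\mapsto x_2^*$, $x_1^*\mapsto y^*$, so $J_e'$ is $\mathbb FH$-free. Finally $\dim L=3$ is odd.

**Step 2 (where the sequences split).** Let $B=\mathbb F[t]/(t^2)$, $t\mapsto\Theta_s$, and $z_e=(1,\lambda_e,0)$. The common zeros of $l_1$ and $l_2^{(e)}$ are the multiples of $z_e$. If $c_e(s)=0$ and $s\notin\mathbb Fz_e$, then $(l_1,l_2^{(e)})(s)\ne0$, and $c_e(s)$ is the determinant of the vectors $(l_1,l_2^{(e)})(s)$ and $(k_1,k_2)(s)$ in characteristic $2$; so $(k_1,k_2)(s)=\nu\,(l_1,l_2^{(e)})(s)$ for some $\nu$. Then $y'-\nu y$ is killed by $\Theta_s$, so $1\mapsto y'-\nu y$ splits $\varepsilon_e$ over $B$. For $s=z_e$, $\Theta_s$ acts as $0$ on $J'_e$, so $\varepsilon'_e$ splits over $B$.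

**Step 3 (the forms $c_e$).** For the divisibility argument we note three properties. In the independent coordinates $s_1$, $u=s_2+\lambda_es_1$, $s_3$ we have $c_e=s_1u+s_3^2$, which has degree one in $u$ with coprime coefficients $s_1,s_3^2$; so $c_e$ is irreducible. The $c_e$ all have coefficient $1$ at $s_3^2$ and differ by nonzero multiples of $s_1^2$, so they are pairwise non-associate. And $c_e(z_j)=\lambda_j+\lambda_e\ne0$ for $j\ne e$.

**Step 4 (too many factors and one more zero).** This step verifies the hypothesis of Proposition 4. We have $H^*(P,\mathbb F)=\mathbb F[\xi_1,\xi_2,\xi_3]$, with $\xi_i$ of degree one dual to $X_i$, and $\operatorname{Ext}_B(\mathbb F,\mathbb F)=\mathbb F[\eta_t]$. The class $\xi_i$ is represented by a two-dimensional module on which $X_i$ acts as a nilpotent block and the other $X_j$ as $0$, so along $t\mapsto\Theta_s$ it restricts to $s_i\eta_t$. Hence $\Gamma\in H^n(P,\mathbb F)$ restricts to $\Gamma(s)\eta_t^n$. Let $\emptyset\ne I\subsetneq\mathbb Z/k$, $m=|I|$ and $\Gamma=a_*\varepsilon_I$, a form of degree $2m$.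

For $e\in I-1$ the factor $\varepsilon_e$ occurs in $\varepsilon_I$, so by Lemma 5 $\Gamma$ vanishes on $\{c_e=0\}\setminus\mathbb Fz_e$. The surface $\{c_e=0\}$ is irreducible of dimension $2$ and $\mathbb Fz_e$ is closed of dimension $1$, so by density $\Gamma$ vanishes on $\{c_e=0\}$, and $c_e\mid\Gamma$ by the Nullstellensatz. The $m$ forms $c_e$, $e\in I-1$, are pairwise non-associate irreducibles of degree $2$, so by degree $\Gamma=\kappa\prod_{e\in I-1}c_e$ with $\kappa\in\mathbb F$. As $I\ne I-1$ and both sets have $m$ elements, there is $j\in I\setminus(I-1)$. The factor $\varepsilon'_j$ occurs in $\varepsilon_I$, so $\Gamma(z_j)=0$ by Lemma 5. But $c_e(z_j)\ne0$ for all $e\in I-1$. So $\kappa=0$ and $\Gamma=0$. By Proposition 4, $\beta_{\mathfrak h}(V)\ge k$. $\square$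

## 9. Noncyclic Sylow subgroups: proof of Theorem 3(a)

If $p$ is odd and a Sylow $p$-subgroup of $G$ is noncyclic, it contains $P=(\mathbb Z/p)^2$, by Gorenstein, *Finite Groups*, Thm 5.4.10. For $p=2$ let $P\le G$ be $\mathbb Z/4\times\mathbb Z/2$ or $(\mathbb Z/2)^3$. For each $k\ge2$ choose the parameters $\mu_e$ or $\lambda_e$ in a finite field $\mathbb F_r\supseteq\mathbb F_p$ with at least $k$ elements. Corollary 7 (with $q=p$ for $p$ odd, and with $q=4$ for $\mathbb Z/4\times\mathbb Z/2$) or Proposition 8 gives a representation of $P$ over $\mathbb F_r$ with $\beta_{\mathfrak h}\ge k$. By (R4) there is one over $\mathbb F$, and by (R3) the induced representation of $G$ has $\beta_{\mathfrak h}\ge k$. As $k$ was arbitrary, $\beta_{\mathfrak h}(G,\mathbb F)=\infty$. $\square$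

We now justify the list of remaining cases for $p=2$. Let the Sylow $2$-subgroup $P$ contain neither $\mathbb Z/4\times\mathbb Z/2$ nor $(\mathbb Z/2)^3$. A noncyclic abelian $2$-group of order $\ge8$ contains one of these two groups, so a noncyclic abelian subgroup of $P$ is a Klein four group. Suppose $P$ has a normal noncyclic abelian subgroup $A$. For $x\in C_P(A)$ the group $\langle A,x\rangle$ is abelian and noncyclic, hence of order $4$; so $C_P(A)=A$. Then $P/A$ embeds into $\operatorname{Aut}(A)$, which has order $6$, so $|P|\le8$. If $|P|=8$, then $P$ is nonabelian and contains a Klein four group, so $P=D_8$. Thus $P$ is $(\mathbb Z/2)^2$ or $D_8$. If there is no such $A$, then $P$ is cyclic, dihedral, semidihedral or generalized quaternion by the same theorem of Gorenstein. The cyclic case is Theorem 3(b), and $G=(\mathbb Z/2)^2$ is Theorem 3(c).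

## 10. Cyclic Sylow subgroups: proof of Theorem 3(b)

We use two theorems. By Higman (1954), if the Sylow $p$-subgroups of $G$ are cyclic, there are only finitely many indecomposable $\mathbb FG$-modules up to isomorphism. By Cohen's theorem (D. E. Cohen 1987; Hillar–Sullivant, *Adv. Math.* 229 (2012), Thm 1.1), every ideal of $\mathbb F[x_{ij}:1\le i\le c,\ j\in\mathbb N]$ that is stable under $\operatorname{Sym}(\mathbb N)$, acting on the index $j$, is generated by finitely many $\operatorname{Sym}(\mathbb N)$-orbits. For instance, with $c=1$, the ideal generated by all $x_{1j}x_{1l}$ with $j\ne l$ is not finitely generated, but it is generated by one orbit.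

**Step 1 (reduction to powers of one module).** Let $U$ be the direct sum of the indecomposable modules, one of each isomorphism type, and $c=\dim U$. Every $V$ is a direct summand of some $U^m$. By (R2) it suffices to bound $\beta_{\mathfrak h}(U^m)$ independently of $m$.

**Step 2 (all powers at once).** Let $S_m=\mathbb F[U^m]$ and $S_\infty=\bigcup_mS_m=\mathbb F[x_{ij}:1\le i\le c,\ j\in\mathbb N]$, where $j$ numbers the copies of $U$. Let $\mathfrak h_\infty\subset S_\infty$ be the ideal generated by all invariants of positive degree. Permuting the copies of $U$ commutes with $G$, so $\mathfrak h_\infty$ is stable under $\operatorname{Sym}(\mathbb N)$. By Cohen's theorem it is generated by finitely many orbits. Permutations preserve degrees, so $\mathfrak h_\infty$ is generated by elements of degree $\le D$ for some $D$.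

**Step 3 (back to finite $m$).** Setting $x_{ij}=0$ for all but the first $m$ copies gives a $G$-equivariant retraction $S_\infty\to S_m$. It maps invariants to invariants, and invariants of $S_m$ to themselves, so it maps $\mathfrak h_\infty$ onto $\mathfrak h(U^m)$. Degrees of homogeneous elements do not change unless the image is $0$. Hence $\beta_{\mathfrak h}(U^m)\le D$ for all $m$. $\square$

## 11. The Klein four group: proof of Theorem 3(c)

Let $G=\langle g\rangle\times\langle h\rangle=(\mathbb Z/2)^2$ and $\operatorname{char}\mathbb F=2$, $X=g-1$, $Y=h-1$, so $X^2=Y^2=0$. By (R1) we may assume that $\mathbb F$ is perfect. Let $S=\mathbb F[V]$, and for $d\ge5$ let $\mathfrak a_d$ be the ideal generated by the invariants of positive degree $<d$. We show that every $f\in S^G$ that is homogeneous of degree $d\ge5$ lies in $\mathfrak a_d$. By induction on $d$, the ideal generated by the invariants of positive degree $\le4$ then contains all invariants of positive degree, so $\beta_{\mathfrak h}(V)\le4$. (In characteristic $\ne2$ the conjecture for $G$ is the nonmodular bound.)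

**Step 1 (splitting off the free part and sorting by stabilizers).** We reduce to four types of terms. Write $V^*=M\oplus Q$ with $Q$ free and $M$ without free summands. Then $XYM=0$: if $XYx\ne0$ for some $x\in M$, the annihilator of $x$ does not contain the simple socle $\mathbb FXY$ of $\mathbb FG$, so it is $0$ and $\mathbb FGx\cong\mathbb FG$, which is injective and would split off from $M$. Fix a basis of $Q$ that $G$ permutes freely, and write $f=\sum_{\mathsf m}u_{\mathsf m}\mathsf m$ over the monomials $\mathsf m$ in this basis, with $u_{\mathsf m}\in S(M)$. Invariance means $\gamma u_{\mathsf m}=u_{\gamma\mathsf m}$. So $u_{\mathsf m}\in S(M)^{G_{\mathsf m}}$, where $G_{\mathsf m}$ is the stabilizer of $\mathsf m$, and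
$$f=\sum\operatorname{Tr}_{G_{\mathsf m}}^G(u_{\mathsf m}\mathsf m)$$
over representatives of the orbits of monomials. We treat each term.

**Step 2 (the terms with $\mathsf m\ne1$).** Here the transfer identity is enough.

If $G_{\mathsf m}=1$, the term is a transfer $\operatorname{Tr}_1^G$ of a sum of products of $d\ge5$ linear forms, and Lemma 1 with $n=4$ applies.

If $H=G_{\mathsf m}$ has order $2$, then every $\mathbb FH$-module is a direct sum of copies of $\mathbb F$ and $\mathbb FH$, hence a permutation module. So $S^H$ is spanned by orbit sums of monomials in a basis of $V^*$ permuted by $H$. A monomial fixed by $H$ is a product of fixed variables and of products of two swapped variables, that is, a product of $H$-invariants of degree $\le2$; in degree $d\ge5$ there are at least three factors. The other orbit sums are transfers $\operatorname{Tr}_1^H$. Hence the term is a sum of elements $\operatorname{Tr}_H^G(\text{product of at least three }H\text{-invariants of positive degree})$, which lie in $\mathfrak a_d$ by Lemma 1 with $n=2$, and of an element of $\operatorname{Tr}_1^G(S_d)$,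 where Lemma 1 with $n=4$ applies.

If $G_{\mathsf m}=G$ and $\mathsf m\ne1$, the exponents of $\mathsf m$ are constant on $G$-orbits, so $\mathsf m$ is divisible by the product over a $G$-orbit of basis elements. This product is an invariant of degree $4<d$, so the term lies in $\mathfrak a_d$.

There remains the term with $\mathsf m=1$. We call it $f$ again: $f\in S(M)^G$, homogeneous of degree $d\ge5$.

**Step 3 (derivatives that preserve invariants).** For this term we lower degrees by differentiating. Let $x_1,\dots,x_r$ be a basis of $M^G$, extended by $y_1,\dots,y_n$ to a basis of $M$. Since $X^2M=Y^2M=XYM=0$, and $gh-1=X+Y+XY$, we have $(\gamma-1)M\subseteq M^G$ for all $\gamma\in G$. So $\gamma y_j$ is $y_j$ plus a linear form in the $x$'s. Let $b_1,\dots,b_n$ be new variables fixed by $G$. Then the substitution $y_j\mapsto y_j+b_j$, $x_j\mapsto x_j$ commutes with $G$. Define the Hasse derivative $D^{(\alpha)}F$ as the coefficient of $b^\alpha$ in $F(x,y+b)$. It follows that $D^{(\alpha)}$ maps $S(M)^G$ to itself and lowers degrees by $|\alpha|$. On monomials,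
$$D^{(\alpha)}y^\beta=\prod_j\binom{\beta_j}{\alpha_j}\,y^{\beta-\alpha}.\tag{5}$$
For example, in one variable and characteristic $2$, $D^{(1)}y^2=2y=0$, but $D^{(2)}y^2=1$.

Let $\pi:S(M)\to\mathbb F[y]=\mathbb F[y_1,\dots,y_n]$ be reduction modulo $(x_1,\dots,x_r)$. It commutes with the $D^{(\alpha)}$. Put $A=\pi(S(M)^G)$. In degree one, $A_1=\pi(M^G)=0$.

**Example.** If $M=\langle x,y\rangle$ with $Xy=x$ and $Yy=0$, then $y^2+xy$ is invariant, so $A_2=\langle y^2\rangle$. If $M=\langle x_1,x_2,y\rangle$ with $Xy=x_1$, $Yy=x_2$, let $\alpha y^2+\ell y+q$ be invariant, with $\ell$ and $q$ forms in $x_1,x_2$. Applying $g$ and $h$ gives $\alpha x_1^2+\ell x_1=0$ and $\alpha x_2^2+\ell x_2=0$, so $\ell=\alpha x_1=\alpha x_2$, hence $\alpha=0$ and $A_2=0$.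

**Step 4 (exponents are even).** *Let $F\in S(M)^G$ be homogeneous of degree $\ge2$ and $\pi F=\sum c_\beta y^\beta$. If $c_\beta\ne0$, then all $\beta_i$ are even.* We use $A_1=0$. Let $\beta_i\ge1$, and let $e_i$ denote the $i$-th unit vector. Then $\pi D^{(\beta-e_i)}F\in A_1=0$. By (5), the only monomial of $\pi F$ that contributes to the coefficient of $y_i$ is $y^\beta$, and this coefficient is $\binom{\beta_i}{\beta_i-1}c_\beta=\beta_ic_\beta$. So $\beta_i$ is even.

In particular $A_2\subseteq\langle y_1^2,\dots,y_n^2\rangle$. As $\mathbb F$ is perfect, $s\mapsto s^2$ is an additive bijection from $\langle y_1,\dots,y_n\rangle$ to $\langle y_1^2,\dots,y_n^2\rangle$ with $(\lambda s)^2=\lambda^2s^2$. So $A_2=\{s^2:s\in Y_0\}$ for a subspace $Y_0\subseteq\langle y_1,\dots,y_n\rangle$. Change the basis $y_1,\dots,y_n$ within its span such that $Y_0=\langle y_1,\dots,y_t\rangle$. Then $A_2=\langle y_1^2,\dots,y_t^2\rangle$, and everything above holds for the new basis.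

**Step 5 (exponents equal to $2$).** *If $c_\beta\ne0$ in $\pi f$ and $\beta_i=2$, then $i\le t$.* We use $A_2$ in the same way. The element $\pi D^{(\beta-2e_i)}f$ lies in $A_2$, and by (5) its coefficient at $y_i^2$ is $\binom{2}{0}c_\beta=c_\beta\ne0$. Since $A_2=\langle y_1^2,\dots,y_t^2\rangle$, $i\le t$.

**Step 6 (the term lies in $\mathfrak a_d$).** This step collects the generators. Let $c_\beta\ne0$ in $\pi f$. As $d>0$, some $\beta_i$ is positive, and it is even by Step 4. So $\beta_i\ge4$, or $\beta_i=2$ and $i\le t$ by Step 5. In the first case $y^\beta$ is divisible by $y_i^4=\pi\bigl(\prod_{\gamma\in G}\gamma y_i\bigr)$, the image of an invariant of degree $4$. In the second case it is divisible by $y_i^2\in A_2$, the image of an invariant of degree $2$. So $\pi f$ lies in the ideal generated by the images of invariants of degrees $2$ and $4$, and $f$ lies in the ideal generated by these invariants together with the kernel generators $x_1,\dots,x_r$ of $\pi$, which are invariants of degree $1$. As $d\ge5$, all these invariants have degree $<d$, so $f\in\mathfrak a_d$.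 $\square$
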